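\title{A Radon--Nikod\'ym compact space that does not embed in the probability measures on a scattered compact space}

\begin{abstract}
For a scattered compact space $L$, the space $\mathcal P(L)$ of probability measures on $L$ with the weak$^*$ topology is a Radon--Nikod\'ym compact space. We show, in ZFC, that there is a Radon--Nikod\'ym compact space $K$ of weight at most $\mathfrak c$ that embeds in $\mathcal P(L)$ for no scattered compact $L$. The obstruction is metric. An embedding would give $K$ a lower semicontinuous fragmenting metric whose finite subsets lie isometrically in $L_1$. The space $K$ is built so that every lower semicontinuous fragmenting metric on it makes the edges of suitable copies of expander graphs arbitrarily short while keeping distant vertices apart, which is impossible in $L_1$. We also show that zero-dimensional Radon--Nikod\'ym compact spaces and Eberlein compact spaces do embed.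
\end{abstract}

\section{Introduction}\label{sec:intro}

Throughout, compact spaces are Hausdorff and scalars are real. Let $K$ be a compact space and let $d$ be a metric on the set $K$ that need not induce the topology of $K$. The metric $d$ is \emph{lower semicontinuous} (l.s.c.) if it is so as a function on $K\times K$, that is, if the sets $\{(x,y):d(x,y)\le t\}$ are closed. In this case $d(x,y)\le\liminf_i d(x_i,y_i)$ whenever $x_i\to x$ and $y_i\to y$ in $K$: upper bounds on distances pass to limits. The metric $d$ \emph{fragments} $K$ if for every nonempty $A\subset K$ and every $\varepsilon>0$ there is an open set $U\subset K$ such that $U\cap A\neq\emptyset$ and the $d$-diameter of $U\cap A$ is less than $\varepsilon$. Thus $d$ may be far from continuous, but every subset of $K$ has places where $d$ is almost continuous.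

A compact space is a \emph{Radon--Nikod\'ym} (RN) compact space if it is homeomorphic to a weak$^*$ compact subset of the dual $X^*$ of an Asplund Banach space $X$ (one whose separable subspaces have separable duals). Equivalently, it admits an l.s.c.\ metric that fragments it. We use only this second description. Restricting the metric shows that closed subspaces of RN compact spaces are RN.

Two kinds of examples lie at opposite ends. A metrizable compact space is RN, with any compatible metric. A compact space $L$ is \emph{scattered} if every nonempty subset of $L$ has an isolated point in its relative topology. The discrete metric on $L$ is l.s.c.\ because the diagonal is closed, and it fragments $L$ exactly when $L$ is scattered, since a set of diameter less than $1$ has at most one point. So scattered compact spaces are RN.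

One construction contains both kinds of behavior. For a compact space $L$ let $\mathcal P(L)$ be the space of Radon probability measures on $L$ with the weak$^*$ topology, the topology induced by $C(L)$. It is compact, it contains a copy of $L$ formed by the Dirac measures $\delta_p$, and as soon as $L$ has two points $p,q$ it contains the arc $\{(1-s)\delta_p+s\delta_q:0\le s\le1\}$. If $L$ is scattered, the variation norm is an l.s.c.\ metric that fragments $\mathcal P(L)$ (Proposition~\ref{prop:PL}), so every closed subspace of $\mathcal P(L)$ is RN. The problem below, posed in \cite{problem}, asks for the converse, that is, whether RN compact spaces are simply averages of scattered ones.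

\begin{quote}
\textbf{Problem.} Is every Radon--Nikod\'ym compact space $K$ homeomorphic to a subspace of $\mathcal P(L)$ for some scattered compact space $L$?
\end{quote}

The first cases one tries suggest a positive answer. Recall that a compact space is \emph{zero-dimensional} if it has a base of clopen sets, and \emph{Eberlein} if it is homeomorphic to a weakly compact subset of a Banach space.

\begin{theorem}\label{thm:positive}
\emph{(a)} Every zero-dimensional RN compact space, and \emph{(b)} every Eberlein compact space, embeds in $\mathcal P(L)$ for some scattered compact $L$.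
\end{theorem}

Nevertheless the answer to the problem is negative, in ZFC.

\begin{theorem}\label{thm:main}
There is a Radon--Nikod\'ym compact space $K$, of weight at most $\mathfrak c$, which is not homeomorphic to a subspace of $\mathcal P(L)$ for any scattered compact $L$.
\end{theorem}

By Theorem~\ref{thm:positive} such a space can be neither zero-dimensional nor Eberlein. What distinguishes subspaces of $\mathcal P(L)$ among RN compact spaces is the geometry of the fragmenting metric: finitely many measures have densities with respect to their sum, so finite subsets of $\mathcal P(L)$ with the variation norm are subsets of an $L_1$-space. Our example admits no l.s.c.\ fragmenting metric of this type, even in a weak uniform sense. A \emph{uniform embedding} of one metric space in another is an injective map $j$ such that $j$ and $j^{-1}$ are uniformly continuous.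

\begin{theorem}\label{thm:strong}
The space $K$ constructed in Section~\ref{sec:construction} for Theorem~\ref{thm:main} has the following property. Let $\rho$ be an l.s.c.\ metric on $K$ fragmenting $K$. Then there are no nondecreasing functions $\omega_1,\omega_2:[0,\infty)\to[0,\infty]$ with $\omega_1(t)>0$ for $t>0$ and $\omega_2(t)\to0$ as $t\to0^+$, such that every finite $S\subset K$ admits a map $j_S:S\to L_1(\nu_S)$, for some measure $\nu_S$, with
\begin{equation}\label{eq:omega}
\omega_1(\rho(x,y))\le\|j_S(x)-j_S(y)\|_1\le\omega_2(\rho(x,y))\qquad(x,y\in S).
\end{equation}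
In particular $(K,\rho)$ does not embed uniformly, let alone isometrically, in an $L_1$-space, nor in a Hilbert space.
\end{theorem}

Section~\ref{sec:PL} establishes the properties of the variation norm that reduce Theorem~\ref{thm:main} to Theorem~\ref{thm:strong}. Section~\ref{sec:positive} proves Theorem~\ref{thm:positive}, which is not used later. Section~\ref{sec:expanders} contains the finite obstruction to embedding in $L_1$, and Section~\ref{sec:model} shows on a five-vertex graph how a topology can impose such an obstruction on an unknown metric. The space $K$ is constructed in Section~\ref{sec:construction} and shown to be RN in Section~\ref{sec:RN}. Theorems~\ref{thm:main} and~\ref{thm:strong} are proved in Section~\ref{sec:proof}.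

\medskip
\noindent\textbf{Notation.} The Cantor set is $\Delta=\{0,1\}^{\{1,2,\dots\}}$ with the product topology. The countable set of finite binary words is $\{0,1\}^{<\omega}$, the length of a word $b$ is $|b|$, and $b0$, $b1$ are its two one-letter extensions. For $\sigma\in\Delta$ we write $\sigma|k=(\sigma_1,\dots,\sigma_k)$. The cylinders $[b]=\{\sigma\in\Delta:\sigma|k=b\}$, where $k=|b|$, are clopen and form a base of $\Delta$.

\section{The variation norm on $\mathcal P(L)$}\label{sec:PL}

By the Riesz representation theorem, $C(L)^*$ is the space $M(L)$ of signed Radon measures with the variation norm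
\[
\|\mu\|=|\mu|(L)=\sup\Bigl\{\int g\,d\mu:\ g\in C(L),\ \|g\|\le1\Bigr\},
\]
and $\mathcal P(L)$ is a weak$^*$ closed subset of the unit ball, hence compact. Scatteredness of $L$ will enter through the fact that metrizable continuous images of $L$ are countable. We derive this from a lemma that is used again in Section~\ref{sec:positive}.

\begin{lemma}\label{lem:minimal}
Let $\pi:K\to M$ be a continuous map between compact spaces. Suppose that for every nonempty closed $A\subset K$ there is an open $U\subset K$ such that $U\cap A\ne\emptyset$ and $\pi$ is constant on $U\cap A$. Then $\pi(K)$ is scattered.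
\end{lemma}

\begin{proof}
Suppose that some nonempty $B\subset\pi(K)$ has no isolated point, and let $E=\overline B$. Then $E$ has no isolated point either: if $\{e\}$ were open in $E$, it would meet the dense set $B$, and $e$ would be an isolated point of $B$. Consider the closed sets $A\subset K$ with $\pi(A)=E$; one of them is $\pi^{-1}(E)$. The intersection of a chain $(A_\alpha)$ of such sets is again one, because for $e\in E$ the nonempty compact sets $A_\alpha\cap\pi^{-1}(e)$ form a chain and so have a common point. By Zorn's lemma there is a minimal such $A$. Take $U$ as in the hypothesis, with $\pi=e$ on $U\cap A$. The set $A\setminus U$ is a proper closed subset of $A$, so $\pi(A\setminus U)\neq E$ by minimality. Thus $E\setminus\pi(A\setminus U)$ is a nonempty open subset of $E$, and it is contained in $\pi(U\cap A)=\{e\}$. So $e$ is isolated in $E$, a contradiction.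
\end{proof}

\begin{lemma}\label{lem:countable}
If $L$ is a scattered compact space and $q$ is a continuous map of $L$ into a metrizable compact space, then $q(L)$ is countable.
\end{lemma}

\begin{proof}
Every nonempty closed $A\subset L$ has an isolated point $a$, and $q$ is constant on $\{a\}=U\cap A$ for a suitable open $U$. By Lemma~\ref{lem:minimal}, $L_0=q(L)$ is scattered. Now argue as in the Cantor--Bendixson theorem. Let $E$ be the set of points of $L_0$ that have no countable neighborhood. The set $L_0\setminus E$ is a union of countable members of a countable base, so it is countable. If $E\neq\emptyset$, some open $U\subset L_0$ meets $E$ in a single point $e$; then $U\subset\{e\}\cup(L_0\setminus E)$ is a countable neighborhood of $e$, which is absurd. So $E=\emptyset$ and $L_0$ is countable.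
\end{proof}

\begin{proposition}\label{prop:PL}
Let $L$ be a scattered compact space. The metric $\|\mu-\mu'\|$ on $\mathcal P(L)$ \emph{(a)} is l.s.c., \emph{(b)} fragments $\mathcal P(L)$, and \emph{(c)} has the property that every finite subset of $\mathcal P(L)$ embeds isometrically in some $L_1(\nu)$.
\end{proposition}

\begin{proof}
(a) The function $\|\mu-\mu'\|$ is the supremum of the continuous functions $\int g\,d\mu-\int g\,d\mu'$, $\|g\|\le1$.

(c) Given $\mu_1,\dots,\mu_N$, let $\nu=\mu_1+\dots+\mu_N$. Each $\mu_i$ is absolutely continuous with respect to $\nu$, so by the Radon--Nikod\'ym theorem $\mu_i=f_i\nu$ with $f_i\in L_1(\nu)$, and $\|\mu_i-\mu_k\|=\|f_i-f_k\|_1$.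

(b) Suppose that $A\subset\mathcal P(L)$ is nonempty and that $V\cap A$ has diameter at least $2\delta>0$ for every open $V$ that meets $A$. The plan is to produce uncountably many measures that are $\delta$-separated by countably many test functions, and to use these functions to pass to a countable quotient of $L$.

We choose open sets $V_b\subset\mathcal P(L)$ meeting $A$ and functions $g_b\in C(L)$ with $\|g_b\|\le1$, for $b\in\{0,1\}^{<\omega}$, by recursion on $|b|$. Let $V_\emptyset=\mathcal P(L)$. Given $V_b$, take $\mu,\mu'\in V_b\cap A$ with $\|\mu-\mu'\|>\delta$, and $g_b$ with $\|g_b\|\le 1$ and $\int g_b\,d\mu-\int g_b\,d\mu'=\delta+2\gamma$, where $\gamma>0$. Since $\mathcal P(L)$ is regular, there are open sets $V_{b0}\ni\mu$ and $V_{b1}\ni\mu'$ whose closures lie in $V_b$, such that $\int g_b\,d\kappa>\int g_b\,d\mu-\gamma$ for $\kappa\in\overline{V_{b0}}$ and $\int g_b\,d\kappa'<\int g_b\,d\mu'+\gamma$ for $\kappa'\in\overline{V_{b1}}$. Hence $\int g_b\,d\kappa-\int g_b\,d\kappa'>\delta$ for all such $\kappa,\kappa'$. For $\sigma\in\Delta$ the closed sets $\overline{V_{\sigma|k}}$ decrease, so by compactness there is $\mu_\sigma\in\bigcap_k\overline{V_{\sigma|k}}$.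 If $\sigma\neq\sigma'$ and $b$ is their longest common initial word, then $|\int g_b\,d\mu_\sigma-\int g_b\,d\mu_{\sigma'}|>\delta$.

Let $q=(g_b)_b:L\to[-1,1]^{\{0,1\}^{<\omega}}$. The target is a countable product of intervals, so $L_0=q(L)$ is countable by Lemma~\ref{lem:countable}. A measure on $L_0$ is given by its point masses, so $M(L_0)=\ell_1(L_0)$ is norm separable. Each $g_b$ is the composition of $q$ with a coordinate function bounded by $1$, so the image measures satisfy $\|q_*\mu_\sigma-q_*\mu_{\sigma'}\|>\delta$ for $\sigma\ne\sigma'$. A separable metric space contains no uncountable $\delta$-separated set, a contradiction.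
\end{proof}

Only (b) uses that $L$ is scattered, and (b) fails otherwise: distinct Dirac measures are at distance $2$, so if $B\subset L$ is nonempty without isolated points, every nonempty relatively open subset of $\{\delta_p:p\in B\}$ has diameter~$2$.

\begin{corollary}\label{cor:reduction}
If a compact space $K$ embeds in $\mathcal P(L)$ with $L$ scattered compact, then $K$ carries an l.s.c.\ fragmenting metric $\rho$ such that every finite $S\subset K$ admits a map $j_S$ satisfying \eqref{eq:omega} with $\omega_1(t)=\omega_2(t)=t$.
\end{corollary}

\begin{proof}
Let $x\mapsto T_x$ be the embedding and $\rho(x,y)=\|T_x-T_y\|$. This is a metric because $T$ is injective, and it is l.s.c.\ because $T$ is continuous. If $V$ is open in $\mathcal P(L)$ and $V\cap T(A)$ is nonempty of norm diameter less than $\varepsilon$, then $U=T^{-1}(V)$ is open and $U\cap A$ is nonempty of $\rho$-diameter less than $\varepsilon$. The last property is Proposition~\ref{prop:PL}(c).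
\end{proof}

\section{Spaces that embed}\label{sec:positive}

In both parts of Theorem~\ref{thm:positive} we work at one scale $1/n$ at a time, and then put the scales together.

\begin{lemma}\label{lem:combine}
Let $K$ be compact, let $L_n$ $(n\ge1)$ be scattered compact spaces, and let $T^n:K\to\mathcal P(L_n)$ be continuous maps that jointly separate the points of $K$. Then $K$ embeds in $\mathcal P(L)$ for some scattered compact $L$.
\end{lemma}

\begin{proof}
Let $L$ be the one-point compactification of the topological sum of the spaces $L_n$. It is scattered: if $A\subset L$ meets the open set $L_n$, an isolated point of $A\cap L_n$ is isolated in $A$, and otherwise $A$ has at most one point. Put $T_x=\sum_n2^{-n}T^n_x\in\mathcal P(L)$. For $g\in C(L)$ the series $\sum_n2^{-n}\int g\,dT^n_x$ of continuous functions of $x$ converges uniformly, so $T$ is continuous. The restriction of $T_x$ to the clopen set $L_n$ is $2^{-n}T^n_x$, so $T$ is injective. A continuous injection of a compact space into a Hausdorff space is an embedding.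
\end{proof}

For example, a metrizable compact space is a subspace of $[0,1]^{\{1,2,\dots\}}$, and the maps $T^n_x=(1-x_n)\delta_0+x_n\delta_1\in\mathcal P(\{0,1\})$ show that it embeds.

\begin{proof}[Proof of Theorem~\ref{thm:positive}(a)]
Let $d$ be an l.s.c.\ fragmenting metric on the zero-dimensional compact space $K$. At scale $1/n$ we keep only the clopen partitions whose two parts are $1/n$ apart; sets of small diameter cannot be cut by them. Let $\mathfrak B_n$ be the family of clopen $B\subset K$ with $d(x,y)\ge1/n$ for all $x\in B$, $y\in K\setminus B$. Let $\pi_n:K\to\{0,1\}^{\mathfrak B_n}$ be the continuous map $\pi_n(x)=(1_B(x))_{B\in\mathfrak B_n}$, and $L_n=\pi_n(K)$.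

Given a nonempty closed $A\subset K$, take an open $U$ with $U\cap A$ nonempty of $d$-diameter less than $1/n$. No $B\in\mathfrak B_n$ separates two points of $U\cap A$, so $\pi_n$ is constant on $U\cap A$. By Lemma~\ref{lem:minimal}, $L_n$ is scattered.

If $x\ne y$, take a clopen $B$ with $x\in B$, $y\notin B$. The l.s.c.\ function $d$ attains its minimum on the compact set $B\times(K\setminus B)$ and is positive there, so $B\in\mathfrak B_n$ for some $n$, and $\pi_n(x)\ne\pi_n(y)$. Apply Lemma~\ref{lem:combine} to $T^n_x=\delta_{\pi_n(x)}$, which is continuous because $\int g\,dT^n_x=g(\pi_n(x))$.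
\end{proof}

Without clopen sets, Dirac measures are not enough. For an Eberlein compact space we cut all coordinates at a level $t$ and average over $t$.

\begin{proof}[Proof of Theorem~\ref{thm:positive}(b)]
By the Amir--Lindenstrauss theorem, an Eberlein compact space is homeomorphic to a bounded subset $K$ of some $c_0(\Gamma)$ that is compact in the topology of pointwise convergence. Here $c_0(\Gamma)$ consists of the $x\in\mathbb R^\Gamma$ such that $\{\gamma:|x_\gamma|\ge\varepsilon\}$ is finite for all $\varepsilon>0$. If $|x_\gamma|\le M$ on $K$, the map $x\mapsto(x^+/M,x^-/M)$ is injective and pointwise continuous into $c_0$ of two copies of $\Gamma$. So we may assume $K\subset[0,1]^\Gamma\cap c_0(\Gamma)$.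

Identify $\{0,1\}^\Gamma$ with the set of subsets of $\Gamma$. For $n\ge2$ let $L_n$ be the closure in $\{0,1\}^\Gamma$ of the family of sets $\{\gamma:x_\gamma\ge t\}$, $x\in K$, $t\in[1/n,1]$.

\emph{Every $a\in L_n$ is finite.} Let $\{\gamma:x^i_\gamma\ge t_i\}\to a$ along a net. Passing to a subnet, $x^i\to x\in K$ and $t_i\to t\ge1/n$. If $\gamma\in a$, then eventually $x^i_\gamma\ge t_i$, so $x_\gamma\ge1/n$. Thus $a\subset\{\gamma:x_\gamma\ge1/n\}$, which is finite.

\emph{$L_n$ is scattered.} Let $\emptyset\ne A\subset L_n$. A strictly increasing sequence in $A$ would converge in $\{0,1\}^\Gamma$ to its union, an infinite set, which would belong to the closed set $L_n$. So there is no such sequence, and $A$ has an element $a$ that is maximal under inclusion. Since $a$ is finite, $\{a'\in A:a'\supset a\}$ is open in $A$, and it equals $\{a\}$.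

\emph{The maps $T^n$.} Let $T^n_x\in\mathcal P(L_n)$ be the image of normalized Lebesgue measure on $[1/n,1]$ under $t\mapsto\{\gamma:x_\gamma\ge t\}$. This is a step map with finitely many values, since $\{\gamma:x_\gamma\ge1/n\}$ is finite. For finite $F\subset\Gamma$ let $\chi_F\in C(L_n)$ be given by $\chi_F(a)=1$ if $F\subset a$ and $\chi_F(a)=0$ otherwise. Since $\chi_F\chi_G=\chi_{F\cup G}$ and $\chi_\emptyset=1$, and since the functions $\chi_{\{\gamma\}}$ separate points, the span of the $\chi_F$ is dense in $C(L_n)$ by the Stone--Weierstrass theorem. We have $\int\chi_\emptyset\,dT^n_x=1$. For $F\ne\emptyset$, the inclusion $F\subset\{\gamma:x_\gamma\ge t\}$ means $t\le\min_{\gamma\in F}x_\gamma$, so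
\[
\int\chi_F\,dT^n_x=\frac n{n-1}\Bigl(\min_{\gamma\in F}x_\gamma-\frac1n\Bigr)^+ .
\]
These expressions are continuous in $x$. As $|\int g\,dT^n_x-\int g'\,dT^n_x|\le\|g-g'\|$, the function $x\mapsto\int g\,dT^n_x$ is continuous for all $g\in C(L_n)$. If $x_\gamma>y_\gamma$ and $1/n<x_\gamma$, then $(x_\gamma-1/n)^+>(y_\gamma-1/n)^+$, so $\chi_{\{\gamma\}}$ distinguishes $T^n_x$ from $T^n_y$. Apply Lemma~\ref{lem:combine} after renumbering.
\end{proof}

\section{Short edges and far pairs in $L_1$}\label{sec:expanders}

We now look for a property of finite subsets of $L_1$ that general metrics lack. Distances in $L_1$ are averages of distances $|1_S(v)-1_S(w)|$ given by cuts, so linear inequalities can be tested on cuts.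

\begin{lemma}\label{lem:cuts}
Let $V$ be a finite set and $\alpha,\beta:V^2\to[0,\infty)$. If
\[
\sum_{v,w}\alpha(v,w)\,|f(v)-f(w)|\le\sum_{v,w}\beta(v,w)\,|f(v)-f(w)|
\]
for all indicator functions $f=1_S$, $S\subset V$, then the same inequality holds, with $\|\cdot\|_1$ in place of $|\cdot|$, for every $f:V\to L_1(\nu)$.
\end{lemma}

\begin{proof}
For real-valued $f$ and $S_s=\{v:f(v)>s\}$ we have $|f(v)-f(w)|=\int_{\mathbb R}|1_{S_s}(v)-1_{S_s}(w)|\,ds$. Integrating the inequalities for $1_{S_s}$ over $s$ gives the inequality for $f$. For $f:V\to L_1(\nu)$, fix real-valued representatives of the functions $f(v)$, apply the real case at each point, and integrate with respect to $\nu$.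
\end{proof}

\begin{example}\label{ex:K23}
Let $G$ be the complete bipartite graph with sides $\{v_1,v_2\}$ and $\{w_1,w_2,w_3\}$. It has six edges, and four pairs of vertices at graph distance $2$, namely the pairs on the same side; call these \emph{far}. Let $S$ contain $i$ of the $v$'s and $k$ of the $w$'s. Then $S$ separates $i(2-i)+k(3-k)$ far pairs and $i(3-k)+k(2-i)$ edges, and the second number minus the first is $(i-k)^2+(i-k)\ge0$. By Lemma~\ref{lem:cuts}, for every map $f$ of the vertices into $L_1(\nu)$ the sum of the four far distances is at most the sum of the six edge lengths. So if all edges have length at most $\tau$, some far pair is at distance at most $\frac32\tau$, whereas the graph metric scaled by $\tau$ keeps all far pairs at distance $2\tau$. Which far pair is close depends on $f$.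
\end{example}

In the example the ratio between far distances and edge lengths is $2$ in the graph and at most $\frac32$ in $L_1$. We need graphs for which the first ratio tends to infinity and the second stays bounded. Expanders have this property. We use the existence of $3$-regular expanders (\cite{Pinsker}; see \cite{HLW}): for some $h>0$ there are finite connected simple $3$-regular graphs of unbounded size in which $|\partial S|\ge h|S|$ for every vertex set $S$ containing at most half of the vertices, where $\partial S$ is the set of edges between $S$ and its complement. Fix such $h$ and such graphs $G_n=(V_n,E_n)$, $n\ge1$, with $|V_n|\ge6$ strictly increasing. Let $\mathrm{dist}$ be the graph distance and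
\[
D_n=\lfloor\log_3(|V_n|/2)\rfloor\ge1,\qquad P_n=\{(v,w)\in V_n^2:\mathrm{dist}(v,w)\ge D_n\}.
\]
The sequence $D_n$ is nondecreasing and tends to infinity. Elements of $P_n$ are called \emph{far pairs}. At most $3^i$ vertices are at distance $i$ from a given vertex $v$, so at most $1+3+\dots+3^{D_n-1}\le3^{D_n}\le|V_n|/2$ vertices are at distance less than $D_n$ from $v$. Hence at least half of all ordered pairs are far.

Each single far pair can be pulled apart by a function that hardly changes along edges. For $p=(v,w)\in P_n$ put $\varphi_p(u)=\min(1,\mathrm{dist}(v,u)/D_n)$. Then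
\begin{equation}\label{eq:phi}
\varphi_p:V_n\to[0,1],\quad\varphi_p(v)=0,\quad\varphi_p(w)=1,\quad|\varphi_p(u)-\varphi_p(u')|\le1/D_n\ \text{ for adjacent }u,u'.
\end{equation}
A map into $L_1$ cannot do this for all far pairs at once.

\begin{lemma}\label{lem:poincare}
Let $C=3/h$. For every $n$ and every $f:V_n\to L_1(\nu)$,
\[
\min_{(v,w)\in P_n}\|f(v)-f(w)\|_1\le2C\max_{\{u,u'\}\in E_n}\|f(u)-f(u')\|_1 .
\]
\end{lemma}

\begin{proof}
Let $S\subset V_n$ and $S^c=V_n\setminus S$. The smaller of the two sets has at most half of the vertices, and $\partial S=\partial S^c$, so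
\[
\sum_{(v,w)\in V_n^2}|1_S(v)-1_S(w)|=2|S||S^c|\le2|V_n|\min(|S|,|S^c|)\le\frac{2|V_n|}h\sum_{\{u,u'\}\in E_n}|1_S(u)-1_S(u')|.
\]
By Lemma~\ref{lem:cuts} the inequality between the first and last expressions holds for $f$. Divide it by $|V_n|^2$. Since $|E_n|=\frac32|V_n|$, the average of $\|f(v)-f(w)\|_1$ over $V_n^2$ is at most $C\max_{E_n}\|f(u)-f(u')\|_1$. Since at least half of the pairs are far, this average is at least $\frac12\min_{P_n}\|f(v)-f(w)\|_1$.
\end{proof}

This lemma is the only place where expansion is used. Nothing like it holds for paths, which sit isometrically in $\mathbb R$.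

\section{Imposing a graph on an unknown metric}\label{sec:model}

We must build a space on which \emph{every} l.s.c.\ fragmenting metric violates Lemma~\ref{lem:poincare}. The only tool that transfers information about an unknown metric from one part of the space to another is lower semicontinuity, which carries upper bounds to limits. Here is the mechanism for the graph of Example~\ref{ex:K23}.

\begin{example}\label{ex:model}
Let $V$ be the set of five vertices, orient each edge from the $v$'s to the $w$'s, and let $\lambda$ assign an edge to each $k\in\mathbb N$ so that each edge occurs infinitely often. Let $X=(\mathbb N\times\{0,1\})\cup V$. Define $\theta:X\to V$ by $\theta(u)=u$ for $u\in V$, and $\theta(k,0)=v$, $\theta(k,1)=w$ if $\lambda(k)=(v,w)$. Make each fiber $\theta^{-1}(u)$ a sequence converging to $u$, so that $X$ is the disjoint union of five convergent sequences with their limits.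

Let $\rho$ be an l.s.c.\ metric on $X$ with $\rho((k,0),(k,1))\le\tau$ for all $k$. For an edge $(v,w)$, let $k\to\infty$ in $\lambda^{-1}(v,w)$. Then $(k,0)\to v$ and $(k,1)\to w$, so $\rho(v,w)\le\tau$. If $(V,\rho)$ lies isometrically in $L_1$, some far pair has $\rho$-distance at most $\frac32\tau$.

A metric of supremum type does better. Let $d(x,y)=\sup_f|f(x)-f(y)|$, where $f$ runs over the continuous functions $1_{\{k\}\times\{0,1\}}$ and $\frac12\mathrm{dist}(u,\theta(\cdot))$, $u\in V$. This is an l.s.c.\ metric with $d((k,0),(k,1))=\frac12$ for all $k$, and all four far pairs are at distance $1>\frac32\cdot\frac12$.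
\end{example}

Three things prevent the example from proving anything about all metrics, and each dictates a feature of the construction.

First, nothing forces $\rho$ to be small on the pairs $\{k\}\times\{0,1\}$: the space $X$ is scattered, and the discrete metric fragments it. We replace the pairs by copies of $\Delta$ and let $\theta$ read one coordinate $\sigma_n$. A fragmenting metric has diameter at most $\tau$ on some cylinder $[b]$ of each copy, and if $|b|<n$ the cylinder contains points with $\sigma_n=0$ and points with $\sigma_n=1$.

Second, the word $b$ depends on the copy, and along a sequence of copies its length may be unbounded. For instance, on the $k$-th copy use the compatible metric $\sup_j\gamma_j|\sigma_j-\sigma'_j|$ with $\gamma_j=1$ for $j\le k$ and $\gamma_j=2^{-j}$ for $j>k$; cylinders of length less than $k$ have diameter $1$. So we index the copies of $\Delta$ by the real numbers. Baire's theorem then gives one word $b$ that works for a set of indices dense in an interval. This set depends on $\rho$, but there are only $\mathfrak c$ countable sets $Q$ of reals, and we attach a graph in advance along a sequence taken from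 each $Q$. Sequences that converge in $\mathbb R$ to different limits have finite intersections, and this keeps the space Hausdorff.

Third, the conclusion that one far pair is closer than expected contradicts nothing. We use the expanders $G_n$ and add a second level of limit points, so that along suitable sequences of far pairs $(v_m,w_m)$ the points $v_m$ and $w_m$ converge to two \emph{distinct} points. If $\rho(v_m,w_m)\to0$, lower semicontinuity gives distance $0$ between them. The far pairs that are close depend on $\rho$, so again we prepare for all $\mathfrak c$ countable families of candidates. For the space to remain RN, the function separating the two limit points must change little along edges. We use $\varphi_{p_m}$, whose values are multiples of $1/D_n$, and so the new limit points form an interval $[0,1]$. This is where $K$ ceases to be zero-dimensional.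

\section{Construction of $K$}\label{sec:construction}

Both levels of limit points are added by the same operation: along a sequence of compact open sets $K_1,K_2,\dots$ we attach a compact metric space $T$ so that a given map $\theta:\bigcup_mK_m\to T$ extends continuously by the identity of $T$. We do this for many sequences simultaneously.

\begin{lemma}\label{lem:attach}
Let $Y$ be a locally compact Hausdorff space and $J$ a set. For each $i\in J$ let $K_{i,1},K_{i,2},\dots$ be pairwise disjoint compact open subsets of $Y$ with union $U_i$, let $(T_i,r_i)$ be a nonempty compact metric space, and let $\theta_i:U_i\to T_i$ be continuous. Assume: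
\begin{enumerate}
\item[(A1)] each $U_i$ is closed in $Y$;
\item[(A2)] if $i\ne j$, then $U_j$ meets $K_{i,m}$ for only finitely many $m$.
\end{enumerate}
Let $Y'$ be the disjoint union of $Y$ and the sets $\{i\}\times T_i$, let $X_i=U_i\cup(\{i\}\times T_i)$, extend $\theta_i$ to $X_i$ by $\theta_i(i,s)=s$, and put
\[
W_i(s,\varepsilon,k)=\{y\in X_i:r_i(\theta_i(y),s)<\varepsilon\}\setminus\bigcup_{m<k}K_{i,m}\qquad(s\in T_i,\ \varepsilon>0,\ k\ge1).
\]
Call $O\subset Y'$ open if $O\cap Y$ is open in $Y$ and for every $(i,s)\in O$ there are $\varepsilon,k$ with $W_i(s,\varepsilon,k)\subset O$. Then: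
\begin{enumerate}
\item[(a)] this is a locally compact Hausdorff topology, and $Y$ is an open subspace with its original topology;
\item[(b)] each $X_i$ is compact and open, and $\theta_i:X_i\to T_i$ is continuous;
\item[(c)] if $y_1,y_2,\ldots\in X_i$, $\theta_i(y_r)\to s$, and each $K_{i,m}$ contains $y_r$ for only finitely many $r$, then $y_r\to(i,s)$.
\end{enumerate}
\end{lemma}

\begin{proof}
The open sets are closed under unions, and under finite intersections because $W_i(s,\min(\varepsilon,\varepsilon'),\max(k,k'))\subset W_i(s,\varepsilon,k)\cap W_i(s,\varepsilon',k')$. An open subset of $Y$ contains no new point, so it is open in $Y'$; conversely, open subsets of $Y'$ meet $Y$ in open sets. So $Y$ is an open subspace.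

Each $W=W_i(s,\varepsilon,k)$ is open. Indeed, $W\cap Y$ is the union over $m\ge k$ of open subsets of the open sets $K_{i,m}$, and a new point of $W$ has the form $(i,s')$ with $r_i(s',s)<\varepsilon$, in which case $W_i(s',\varepsilon-r_i(s',s),k)\subset W$. For $k=1$ these sets are the preimages of open balls under $\theta_i$; so $\theta_i$ is continuous on $X_i$, and $X_i$, the preimage of a large ball, is open. Statement (c) holds because an open set containing $(i,s)$ contains some $W_i(s,\varepsilon,k)$, which contains $y_r$ for all large $r$.

To see that $X_i$ is compact, take an open cover. For each $s\in T_i$ some $W_i(s,\varepsilon_s,k_s)$ lies in a member of the cover. Finitely many of the balls of radius $\varepsilon_s$ about $s$ cover $T_i$. If $k$ is the largest of the corresponding $k_s$, the corresponding sets $W_i(s,\varepsilon_s,k_s)$ cover $X_i\setminus\bigcup_{m<k}K_{i,m}$, and the finitely many remaining sets $K_{i,m}$ are compact.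

For the Hausdorff property there are five cases. Two points of $Y$ are separated in $Y$. Points $(i,s)\ne(i,s')$ are separated by preimages of disjoint balls. The point $(i,s)$ and a point of $K_{i,m}$ are separated by $W_i(s,1,m+1)$ and $K_{i,m}$. The point $(i,s)$ and a point of $Y\setminus U_i$ are separated by $X_i$ and $Y\setminus U_i$, which is open by (A1). Finally, if $i\ne j$, take by (A2) a $k$ such that $U_j\cap K_{i,m}=\emptyset$ for $m\ge k$; then $W_i(s,1,k)$ and $X_j$ are disjoint and separate $(i,s)$ from $(j,s')$. Local compactness holds because points of $Y$ have compact neighborhoods in the open set $Y$, and $X_i$ is a compact neighborhood of $(i,s)$.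
\end{proof}

Fix an orientation of each edge of each $G_n$, and regard elements of $E_n$ as ordered pairs $(v,w)$ where convenient. Let $\mathcal I$ be the countable family of nonempty bounded open intervals with rational endpoints, and let $Z\subset[0,1]$ be the ternary Cantor set. It has $\mathfrak c$ points and is closed and nowhere dense, so for $I\in\mathcal I$ the set $I\setminus Z$ contains an interval and has $\mathfrak c$ points. The usual topology of $\mathbb R$ serves only to organize the index sets below (Figure~\ref{fig:levels}); in $K$ the real line is a discrete set of indices.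

\subsection*{Level 0} Let $Y_0=\mathbb R\times\Delta$ be the topological sum of the Cantor sets $X_a=\{a\}\times\Delta$, $a\in\mathbb R$. Every union of sets $X_a$ is clopen in $Y_0$.

\subsection*{Level 1} Let $\Xi$ be the set of triples $\xi=(Q,I,n)$ with $I\in\mathcal I$, $Q\subset I$ countable and dense in $I$, and $n\ge1$. We write $n=n_\xi$. Since $\mathfrak c^{\aleph_0}=\mathfrak c$, we have $|\Xi|\le\mathfrak c$. Well-order $\Xi$ so that each element has fewer than $\mathfrak c$ predecessors, and choose by transfinite recursion pairwise distinct points $z_\xi\in I\setminus Z$. As $Q$ is dense in $I$, we can choose $A_\xi\subset Q\setminus\{z_\xi\}$ that is the range of a sequence of distinct points converging to $z_\xi$. Choose $\lambda_\xi:A_\xi\to E_{n_\xi}$ taking each value infinitely often. Outside any neighborhood of $z_\xi$ there are only finitely many points of $A_\xi$, and the $z_\xi$ are distinct, so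
\begin{equation}\label{eq:ad}
A_\xi\cap A_{\xi'}\ \text{ is finite for }\ \xi\ne\xi'.
\end{equation}
Define $\theta_\xi:A_\xi\times\Delta\to V_{n_\xi}$ as follows: if $\lambda_\xi(a)=(v,w)$, then $\theta_\xi(a,\sigma)=v$ when $\sigma_{n_\xi}=0$ and $\theta_\xi(a,\sigma)=w$ when $\sigma_{n_\xi}=1$. This map is continuous for the discrete metric on $V_{n_\xi}$ (distinct points at distance $1$).

Apply Lemma~\ref{lem:attach} to $Y_0$ and $J=\Xi$, where $K_{\xi,1},K_{\xi,2},\dots$ enumerates the sets $X_a$, $a\in A_\xi$, and $T_\xi=V_{n_\xi}$. Condition (A1) holds in $Y_0$ for every union of sets $X_a$, and (A2) is \eqref{eq:ad}. Call the resulting space $Y_1$. It contains the compact open sets $X_\xi=(\{\xi\}\times V_{n_\xi})\cup(A_\xi\times\Delta)$, and $W_\xi(v,1,k)$ is $\theta_\xi^{-1}(v)$ with the first $k-1$ sets $X_a$ removed.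

\subsection*{Level 2} Let $\mathcal H$ be the set of sequences $\eta=(R_m)_{m\ge1}$ of countable sets $R_m\subset\{(\xi,p):\xi\in\Xi,\ p\in P_{n_\xi}\}$ such that for each $m$ the set $\{z_\xi:(\xi,p)\in R_m\text{ for some }p\}$ is dense in $\mathbb R$. We think of $R_m$ as a list of candidates for the $m$-th far pair; density lets us pick candidates near a prescribed point. Again $|\mathcal H|\le\mathfrak c$, so we can choose pairwise distinct $y_\eta\in Z$. Note that $y_\eta\neq z_\xi$ for all $\eta,\xi$. For each $\eta$ choose inductively $(\xi_{\eta,m},p_{\eta,m})\in R_m$, written $(\xi_m,p_m)$ when $\eta$ is fixed, with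
\[
|z_{\xi_m}-y_\eta|<2^{-m}\qquad\text{and}\qquad\xi_m\ne\xi_j\ \text{ for } j<m .
\]
This is possible because a dense set has infinitely many points in every interval. The sets $X_{\xi_m}$ may overlap, and the sets $A_{\xi_m}$ need not be close to $y_\eta$, so we trim them. Put $\Xi_\eta=\{\xi_m:m\ge1\}$ and
\[
B_{\eta,m}=\{a\in A_{\xi_m}:|a-z_{\xi_m}|<2^{-m}\}\setminus\bigcup_{j<m}A_{\xi_j},\qquad B_\eta=\bigcup_mB_{\eta,m}.
\]

\begin{lemma}\label{lem:indices}
Let $\eta\in\mathcal H$.
\begin{enumerate}
\item[(i)] $B_{\eta,m}$ is cofinite in $A_{\xi_m}$, the sets $B_{\eta,m}$ $(m\ge1)$ are pairwise disjoint, and $|a-y_\eta|<2^{1-m}$ for $a\in B_{\eta,m}$.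
\item[(ii)] For every $\xi\in\Xi$, the set $A_\xi$ meets $B_{\eta,m}$ for only finitely many $m$. If $\xi\notin\Xi_\eta$, then $A_\xi\cap B_\eta$ is finite.
\item[(iii)] If $\eta'\ne\eta$, then for all but finitely many $m$ we have $B_{\eta,m}\cap B_{\eta'}=\emptyset$ and $\xi_{\eta,m}\notin\Xi_{\eta'}$.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) Only finitely many points of $A_{\xi_m}$ are at distance at least $2^{-m}$ from $z_{\xi_m}$, and by \eqref{eq:ad} only finitely many lie in $\bigcup_{j<m}A_{\xi_j}$. For $j<m$ we have $B_{\eta,j}\subset A_{\xi_j}$ and $B_{\eta,m}\cap A_{\xi_j}=\emptyset$. The estimate is the triangle inequality through $z_{\xi_m}$.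

(ii) Since $z_\xi\neq y_\eta$, some neighborhood $N$ of $y_\eta$ contains only finitely many points of $A_\xi$, and each of them lies in at most one $B_{\eta,m}$. By (i), $B_{\eta,m}\subset N$ for large $m$. This gives the first claim. If $\xi\notin\Xi_\eta$, each $A_\xi\cap B_{\eta,m}\subset A_\xi\cap A_{\xi_m}$ is finite by \eqref{eq:ad}, and only finitely many of these sets are nonempty.

(iii) Take $k$ with $2^{1-k}\le|y_\eta-y_{\eta'}|/2$. By (i), $B_{\eta,m}\cap B_{\eta',j}=\emptyset$ for $m,j\ge k$. For each of the finitely many $j<k$, the set $B_{\eta',j}\subset A_{\xi_{\eta',j}}$ meets only finitely many $B_{\eta,m}$, by (ii). So $B_{\eta,m}\cap B_{\eta'}=\emptyset$ for large $m$. For such $m$ also $\xi_{\eta,m}\notin\Xi_{\eta'}$: if $\xi_{\eta,m}=\xi_{\eta',j}=\xi$, then $B_{\eta,m}$ and $B_{\eta',j}$ are both cofinite in the infinite set $A_\xi$ and therefore intersect.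
\end{proof}

Let $K_{\eta,m}=(\{\xi_m\}\times V_{n_{\xi_m}})\cup(B_{\eta,m}\times\Delta)$. By (i) it is obtained from $X_{\xi_m}$ by removing finitely many compact open sets $X_a$, so it is compact and open in $Y_1$. For fixed $\eta$ these sets are pairwise disjoint, because the $\xi_m$ are distinct and the $B_{\eta,m}$ are disjoint. On their union $U_\eta$ define $\psi_\eta:U_\eta\to[0,1]$ by
\[
\psi_\eta=\varphi_{p_m}\circ\theta_{\xi_m}\quad\text{on }K_{\eta,m};
\]
it is continuous, being continuous on each of these open sets. We check the hypotheses of Lemma~\ref{lem:attach} for $Y_1$, $J=\mathcal H$, $T_\eta=[0,1]$ and the maps $\psi_\eta$.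

(A1) Let $O=Y_1\setminus U_\eta$. The set $O\cap Y_0=(\mathbb R\setminus B_\eta)\times\Delta$ is open in $Y_0$. If $(\xi,v)\in O$, then $\xi\notin\Xi_\eta$, so $A_\xi\cap B_\eta$ is finite by (ii). For $k$ so large that the sets $X_a$, $a\in A_\xi\cap B_\eta$, are among the first $k-1$ in the enumeration for $\xi$, we get $W_\xi(v,1,k)\subset O$. So $O$ is open in $Y_1$.

(A2) If $U_{\eta'}$ meets $K_{\eta,m}$, then $\xi_{\eta,m}\in\Xi_{\eta'}$ or $B_{\eta,m}\cap B_{\eta'}\neq\emptyset$. By (iii) this happens for only finitely many $m$ when $\eta'\neq\eta$.

Call the resulting space $Y_2$. It contains the compact open sets $X_\eta=(\{\eta\}\times[0,1])\cup\bigcup_mK_{\eta,m}$, and $\psi_\eta$, extended by $\psi_\eta(\eta,s)=s$, is continuous on $X_\eta$.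

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1]
\draw[->] (0,0) -- (11,0) node[right] {$\mathbb R$};
\foreach \z/\w/\m in {3/2.4/1, 6.3/1.7/2, 8.5/1.1/3} {
  \foreach \k in {0,...,6} \draw ({\z-\w*pow(0.6,\k)},0.15) -- ({\z-\w*pow(0.6,\k)},0.65);
  \fill (\z,0) circle (1.2pt) node[below] {$z_{\xi_\m}$};
  \draw (\z,1.35) ellipse (0.22 and 0.4);
  \draw[dashed,rounded corners] ({\z-\w-0.15},0.08) rectangle ({\z+0.33},1.85);
  \node[above] at ({\z-0.5*\w},1.85) {$K_{\eta,\m}$};
}
\node at (9.4,1) {$\cdots$};
\fill (10,0) circle (1.2pt) node[below] {$y_\eta$};
\draw[very thick] (10,2.2) -- (10,3.2) node[midway,right] {$\{\eta\}\times[0,1]$};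
\end{tikzpicture}
\caption{The piece $X_\eta$, drawn schematically over the real line of indices. Each tick is a Cantor set $X_a$ with $a\in B_{\eta,m}$. These indices converge in $\mathbb R$ to $z_{\xi_m}$, and in $K$ the Cantor sets accumulate at the copy $\{\xi_m\}\times V_{n_{\xi_m}}$ of the vertex set of an expander (oval). The points $z_{\xi_m}$ converge to $y_\eta$, and in $K$ the blocks $K_{\eta,m}$ accumulate at the interval $\{\eta\}\times[0,1]$.}
\label{fig:levels}
\end{figure}

\subsection*{The space $K$} Let $K=Y_2\cup\{\infty\}$ be the one-point compactification of the locally compact Hausdorff space $Y_2$. As a set,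
\[
K=(\mathbb R\times\Delta)\ \cup\ \bigcup_{\xi\in\Xi}\bigl(\{\xi\}\times V_{n_\xi}\bigr)\ \cup\ (\mathcal H\times[0,1])\ \cup\ \{\infty\},
\]
and we say that the points of these four parts have \emph{level} $0,1,2,3$. The \emph{index} of a point $(a,\sigma)$, $(\xi,v)$, $(\eta,s)$ is its first coordinate, and $\infty$ is its own index. The sets $X_a$, $X_\xi$, $X_\eta$ are the \emph{pieces}. Since $Y_0\subset Y_1\subset Y_2\subset K$ and each space is an open subspace of the next, the definitions give:
\begin{enumerate}
\item[(P1)] Every piece is open and compact, hence clopen, in $K$.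
\item[(P2)] The piece $X_i$ consists of all points with index $i$ and of some points of lower level.
\item[(P3)] Every piece contains $X_a$ or is disjoint from it. If $X_a\subset X_\eta$, then $X_a\subset K_{\eta,m}$ for exactly one $m$.
\end{enumerate}

\section{$K$ is Radon--Nikod\'ym}\label{sec:RN}

As in Example~\ref{ex:model}, we use a metric of supremum type. Let $\mathcal F$ consist of the following functions $K\to[0,1]$, each defined on a piece and extended by $0$:
\begin{itemize}
\item the indicator functions of the pieces;
\item $c_{a,j}(a,\sigma)=2^{-j}\sigma_j$ on $X_a$, for $a\in\mathbb R$ and $j\ge1$;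
\item $g_{\xi,v}=\frac1{n_\xi}1_{\theta_\xi^{-1}(v)}$ on $X_\xi$, for $\xi\in\Xi$ and $v\in V_{n_\xi}$;
\item $\psi_\eta$ on $X_\eta$, for $\eta\in\mathcal H$.
\end{itemize}
They are continuous by (P1) and Lemma~\ref{lem:attach}(b). A single Cantor set $X_a$ may lie in many pieces $X_\xi$ and $X_\eta$, which read coordinates $\sigma_n$ with unbounded $n$. Fragmentation requires that functions reading a late coordinate vary little on $X_a$. For $g_{\xi,v}$ this is arranged by the factor $1/n_\xi$; for $\psi_\eta$ it follows from \eqref{eq:phi}.

\begin{proposition}\label{prop:RN}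
The function $d(x,y)=\sup_{f\in\mathcal F}|f(x)-f(y)|$ is an l.s.c.\ metric that fragments $K$. Hence $K$ is an RN compact space. Its weight is at most $\mathfrak c$.
\end{proposition}

\begin{proof}
\emph{$\mathcal F$ separates points.} Let $x\neq y$ have different indices, and let the level of $x$ be at most that of $y$. Then $x\ne\infty$, and by (P2) the piece whose index is that of $x$ contains $x$ but not $y$. Distinct points with the same index $a$, $\xi$ or $\eta$ are separated by some $c_{a,j}$, some $g_{\xi,v}$, or $\psi_\eta$, respectively. So $d$ is a metric, bounded by $1$, and it is l.s.c.\ as a supremum of continuous functions on $K\times K$. Moreover $K$ embeds in $[0,1]^{\mathcal F}$, so its weight is at most $|\mathcal F|\cdot\aleph_0\le\mathfrak c$.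

\emph{Fragmentation.} Let $\emptyset\ne A\subset K$ and $\varepsilon>0$. We work at a point of $A$ of lowest level.

\emph{Level $0$.} Let $(a,\sigma)\in A$ and $U=\{a\}\times[\sigma|k]$, an open set. We bound the oscillation of each $f\in\mathcal F$ on $U$. By (P3), indicators of pieces are constant on $U$, and the other functions vanish on $U$ unless their piece contains $X_a$. The function $c_{a,j}$ is constant on $U$ for $j\le k$ and oscillates by at most $2^{-j}<2^{-k}$ for $j>k$. If $X_a\subset X_\xi$, then on $X_a$ the map $\theta_\xi$ depends only on the coordinate $n_\xi$ and takes values in the two ends of the edge $\lambda_\xi(a)$. So $g_{\xi,v}$ is constant on $U$ if $n_\xi\le k$, and oscillates by at most $1/n_\xi<1/k$ otherwise. If $X_a\subset X_\eta$, then $\psi_\eta=\varphi_{p_m}\circ\theta_{\xi_m}$ on $X_a$ for one $m$. With $n=n_{\xi_m}$, this function is constant on $U$ if $n\le k$, and otherwise oscillates by at most $1/D_n\le1/D_k$ by \eqref{eq:phi}. Hence the $d$-diameter of $U$ is at most $\max(2^{-k},1/k,1/D_k)$, which is less than $\varepsilon$ for large $k$ because $D_k\to\infty$.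

\emph{Level $1$.} Suppose that $A$ has no point of level $0$ and $(\xi,v)\in A$. The open set $U=\theta_\xi^{-1}(v)$ consists of $(\xi,v)$ and points of level $0$, so $U\cap A=\{(\xi,v)\}$.

\emph{Level $2$.} Suppose that $A$ has no point of level $0$ or $1$ and $(\eta,s)\in A$. For the open set $U=\{y\in X_\eta:|\psi_\eta(y)-s|<\varepsilon/3\}$ we have $U\cap A\subset\{\eta\}\times(s-\varepsilon/3,s+\varepsilon/3)$. By (P2), no piece other than $X_\eta$ meets $\{\eta\}\times[0,1]$, so all members of $\mathcal F$ except $\psi_\eta$ are constant on this set. The diameter of $U\cap A$ is at most $2\varepsilon/3$.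

\emph{Level $3$.} Here $A=\{\infty\}$, and $U=K$ works.
\end{proof}

\section{Every fragmenting metric on $K$ sees the expanders}\label{sec:proof}

Let $\rho$ be an l.s.c.\ metric that fragments $K$. Of fragmentation we use only the following consequence:
\begin{enumerate}
\item[(F)] for all $a\in\mathbb R$ and $\tau>0$ there is a word $b$ such that $\{a\}\times[b]$ has $\rho$-diameter at most $\tau$.
\end{enumerate}
Indeed, fragmentation applied to $A=X_a$ gives a nonempty open subset of $X_a$ of diameter less than $\tau$, and this set contains some $\{a\}\times[b]$. For $\xi\in\Xi$ and $u,u'\in V_{n_\xi}$ write $\rho_\xi(u,u')=\rho((\xi,u),(\xi,u'))$. The first level produces copies of expanders with short edges, located near every real number.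

\begin{lemma}\label{lem:short}
For every $\tau>0$ and $I\in\mathcal I$ there is $\xi\in\Xi$ with $z_\xi\in I$ such that $\rho_\xi(v,w)\le\tau$ for every edge $(v,w)$ of $G_{n_\xi}$.
\end{lemma}

\begin{proof}
For each $a\in I$ choose by (F) a word $b_a$ such that $\{a\}\times[b_a]$ has diameter at most $\tau$. The interval $I$ is the union of the countably many sets $M_b=\{a\in I:b_a=b\}$. By Baire's theorem they are not all nowhere dense, so some $M_b$ is dense in an interval $I'\in\mathcal I$, $I'\subset I$. Choosing a point of $M_b$ in each member of $\mathcal I$ contained in $I'$, we get a countable set $Q\subset M_b\cap I'$ dense in $I'$. Let $n>|b|$ and $\xi=(Q,I',n)\in\Xi$. Then $z_\xi\in I'\subset I$ and $A_\xi\subset Q\subset M_b$.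

Let $(v,w)$ be an oriented edge of $G_n$. Since $n>|b|$, there are $\sigma,\sigma'\in[b]$ with $\sigma_n=0$ and $\sigma'_n=1$. Let $a_1,a_2,\dots$ enumerate the infinite set $\lambda_\xi^{-1}(v,w)$ without repetition. Then $\theta_\xi(a_r,\sigma)=v$ and $\theta_\xi(a_r,\sigma')=w$, so $(a_r,\sigma)\to(\xi,v)$ and $(a_r,\sigma')\to(\xi,w)$ by Lemma~\ref{lem:attach}(c). As $a_r\in M_b$, we have $\rho((a_r,\sigma),(a_r,\sigma'))\le\tau$, and lower semicontinuity gives $\rho_\xi(v,w)\le\tau$.
\end{proof}

The second level shows that short edges do not force any far pair to be close.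

\begin{proposition}\label{prop:far}
There is $\delta>0$ such that for every $\tau>0$ some $\xi\in\Xi$ satisfies $\rho_\xi\le\tau$ on all edges of $G_{n_\xi}$ and $\rho_\xi>\delta$ on all far pairs in $P_{n_\xi}$.
\end{proposition}

\begin{proof}
Suppose not. Then for each $m\ge1$ there is $\tau_m>0$ such that every $\xi$ with $\rho_\xi\le\tau_m$ on all edges has a far pair $p=(v,w)$ with $\rho_\xi(v,w)\le1/m$. For each $I\in\mathcal I$ take $\xi$ from Lemma~\ref{lem:short} for $\tau_m$ and $I$, together with such a pair $p$, and let $R_m$ be the set of all $(\xi,p)$ so chosen. It is countable, and the corresponding points $z_\xi$ meet every $I\in\mathcal I$. So $\eta=(R_m)_{m\geq1}$ belongs to $\mathcal H$.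

The construction selected elements $(\xi_m,p_m)\in R_m$, $p_m=(v_m,w_m)$. We do not control which ones, but every element of $R_m$ satisfies $\rho_{\xi_m}(v_m,w_m)\le1/m$. The points $(\xi_m,v_m)$ and $(\xi_m,w_m)$ lie in $K_{\eta,m}$, and by \eqref{eq:phi}
\[
\psi_\eta(\xi_m,v_m)=\varphi_{p_m}(v_m)=0,\qquad\psi_\eta(\xi_m,w_m)=\varphi_{p_m}(w_m)=1 .
\]
By Lemma~\ref{lem:attach}(c), $(\xi_m,v_m)\to(\eta,0)$ and $(\xi_m,w_m)\to(\eta,1)$. Lower semicontinuity gives $\rho((\eta,0),(\eta,1))\le\liminf_m1/m=0$, although $\rho$ is a metric and the two points are distinct.
\end{proof}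

\begin{proof}[Proof of Theorem~\ref{thm:strong}]
Suppose that $\omega_1,\omega_2$ and $(j_S)$ exist. Let $\delta$ be as in Proposition~\ref{prop:far}, let $\tau>0$, take the corresponding $\xi$, and put $S=\{\xi\}\times V_{n_\xi}$ and $f(u)=j_S(\xi,u)$. By \eqref{eq:omega} and monotonicity, $\|f(u)-f(u')\|_1\le\omega_2(\tau)$ on edges and $\|f(v)-f(w)\|_1\ge\omega_1(\delta)$ on far pairs. Lemma~\ref{lem:poincare} gives $\omega_1(\delta)\le2C\omega_2(\tau)$, where $C$ does not depend on $\xi$. Letting $\tau\to0^+$ we get $\omega_1(\delta)=0$, a contradiction.

Now let $j$ be a uniform embedding of $(K,\rho)$ in a normed space, and put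
\[
\omega_1(t)=\inf\{\|j(x)-j(y)\|:\rho(x,y)\ge t\},\qquad\omega_2(t)=\sup\{\|j(x)-j(y)\|:\rho(x,y)\le t\},
\]
with $\inf\emptyset=\infty$. Both functions are nondecreasing, and $\omega_1(\rho(x,y))\le\|j(x)-j(y)\|\le\omega_2(\rho(x,y))$. Uniform continuity of $j^{-1}$ gives $\omega_1(t)>0$ for $t>0$, and uniform continuity of $j$ gives $\omega_2(t)\to0$ as $t\to0^+$. If the target is an $L_1$-space, the maps $j_S=j|_S$ satisfy \eqref{eq:omega}, which is impossible. If the target is a Hilbert space, $j(S)$ lies in a Euclidean space $\mathbb R^N$, and this embeds isometrically in $L_1(\gamma_N)$, with $\gamma_N$ the standard Gaussian measure, by $u\mapsto\sqrt{\pi/2}\,\langle u,\cdot\rangle$: the function $\langle u,\cdot\rangle$ is a centered normal variable with standard deviation $|u|$, so its $L_1$-norm is $\sqrt{2/\pi}\,|u|$. Composing, we again obtain \eqref{eq:omega}.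
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
By Proposition~\ref{prop:RN}, $K$ is an RN compact space of weight at most $\mathfrak c$. If $K$ embedded in $\mathcal P(L)$ with $L$ scattered compact, the metric of Corollary~\ref{cor:reduction} would contradict Theorem~\ref{thm:strong}.
\end{proof}

\begin{remark}
Neither hypothesis on $\rho$ in Theorem~\ref{thm:strong} can be dropped. Write $e_\kappa$ for the unit vectors of an $\ell_1$-space. The discrete metric on $K$ is l.s.c.\ and embeds isometrically in $\ell_1(K)$ by $x\mapsto\frac12e_x$, so fragmentation is needed. For lower semicontinuity, take distinct unit vectors $e_a$, $e_{a,i}$, $e_{\xi,v}$, $e_\eta$, $e'_\eta$ and let $j(a,\sigma)=e_a+\sum_i2^{-i}\sigma_ie_{a,i}$, $j(\xi,v)=e_{\xi,v}$, $j(\eta,s)=e_\eta+se'_\eta$, $j(\infty)=0$. The map $j$ is injective, and the metric $\|j(x)-j(y)\|_1$ fragments $K$: the sets $U\cap A$ in the four cases of the proof of Proposition~\ref{prop:RN} have diameter at most $2^{-k}$, $0$, $2\varepsilon/3$ and $0$.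
\end{remark}

\begin{thebibliography}{9}

\bibitem{HLW} Hoory, Linial and Wigderson, Bull.\ AMS 43 (2006).

\bibitem{Pinsker} Pinsker, 1973.

\bibitem{problem} \emph{Some remarks on Radon--Nikod\'ym compact spaces}, \texttt{https://www.impan.pl/\allowbreak shop/\allowbreak en/\allowbreak publication/\allowbreak transaction/\allowbreak download/\allowbreak product/\allowbreak 88994}.

\end{thebibliography}
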